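\title{The best constant for splitting a function along a concave majorant of its modulus of continuity}

\begin{abstract}
Let the modulus of continuity of $f\in C[0,1]$ be bounded by a sum $\sum\psi_n$ of nonnegative concave functions. Then $f=\sum f_n$ with $\omega(f_n;\cdot)\le\gamma\psi_n$ for an absolute constant $\gamma$, and it was conjectured that the infimum of such constants is $2$. We disprove this and show that the smallest constant is $1/(1-\sin\theta_0)=3.0638\ldots$, where $\cos\theta_0=\theta_0$. The lower bound comes from sawtooth functions with many scales, indexed by binary trees, and from a differential equation that governs their limit. The upper bound is proved in dual form, as an inequality between transport costs on the line.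
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbf R_+=[0,\infty)$. The modulus of continuity of $f\in C[0,1]$ is
\[
\omega(f;t)=\sup\{|f(x)-f(y)|:\ x,y\in[0,1],\ |x-y|\le t\},\qquad t\in\mathbf R_+ .
\]
If $f=\sum f_n$ and $\omega(f_n;\cdot)\le\psi_n$, then $\omega(f;\cdot)\le\sum\psi_n$ by the triangle inequality. We ask how far the converse holds: given a bound for $\omega(f;\cdot)$ that is split into summands, can $f$ be split accordingly, and at what loss?

\begin{definition}\label{def:adm}
A number $\gamma$ is \emph{admissible} if the following holds. For every sequence of concave functions $\psi_n:\mathbf R_+\to\mathbf R_+$ with $\sum\psi_n(t)<\infty$ for all $t$, and every $f\in C[0,1]$ with $\omega(f;\cdot)\le\sum\psi_n$, there are $f_n\in C[0,1]$ such that $f=\sum f_n$ uniformly on $[0,1]$ and $\omega(f_n;\cdot)\le\gamma\psi_n$ for all $n$.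
\end{definition}

Recall that a concave $\psi:\mathbf R_+\to\mathbf R_+$ is nondecreasing (a negative slope would eventually make it negative) and continuous on $(0,\infty)$. If $\psi(0)=0$, then $\psi(t)/t$ is nonincreasing, hence $\psi(s+t)\le\psi(s)+\psi(t)$, and $\psi(|x-y|)$ is a pseudometric on $\mathbf R$.

The simplest cases show no loss. Taking $\psi_1(t)=t$, $\psi_n=0$ for $n\ge2$ and $f(x)=x$ gives $\gamma\ge1$. If the $\psi_n$ are continuous and vanish at $0$, then $f=\sum\psi_n$, which attains the bound on $[0,1]$, splits with constant $1$ by $f_n=\psi_n$. Concavity cannot be dropped: for $f(x)=x$, $\psi_1(t)=\max(t-\varepsilon,0)$, $\psi_2(t)=\min(t,\varepsilon)$, the function $f_1$ must be constant, and then $1=\omega(f_2;1)\le\gamma\varepsilon$.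

It is known that admissible constants exist and that their infimum satisfies $3/2<\inf\gamma<14$. The problem posed in \cite{IOAF} is to prove or disprove the conjecture $\inf\gamma=2$. The conjecture is false.

\begin{theorem}\label{thm:main}
Let $\theta_0=0.739085\ldots$ be the root of $\cos\theta=\theta$ in $(0,\pi/2)$. Then
\[
\inf\gamma=\gamma^*:=\frac1{1-\sin\theta_0}=\frac{1+\sin\theta_0}{\cos^2\theta_0}=3.0638\ldots,
\]
and the infimum is attained: $\gamma^*$ is admissible.
\end{theorem}

Both halves of the proof are parametrized by the function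
\begin{equation}\label{eq:T}
T(\theta)=\frac{1+\sin\theta}{\cos\theta},\qquad T(-\theta)=\frac1{T(\theta)}=\frac{1-\sin\theta}{\cos\theta},\qquad T'=T\sec\theta,\qquad T+\frac1T=2\sec\theta ,
\end{equation}
which increases on $(-\pi/2,\pi/2)$. The derivative of $T(\theta)/\theta$ has the sign of $\theta\sec\theta-1$, so
\begin{equation}\label{eq:min}
\gamma^*=\frac{T(\theta_0)}{\theta_0}=\min_{0<\theta<\pi/2}\frac{T(\theta)}{\theta},
\end{equation}
and this is the form in which the constant arises.

Sections~\ref{sec:saw}--\ref{sec:lower} prove the lower bound; the disproof of the conjecture alone ends with Proposition~\ref{prop:self}, which gives $\inf\gamma\ge1+2/\sqrt3$. Sections~\ref{sec:dual}--\ref{sec:match} prove that $\gamma^*$ is admissible. The proof does not use the known bounds.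

One object appears on both sides. A \emph{simple set} is a finite union $E$ of bounded intervals $[\alpha,\beta)$. If $z_1<\dots<z_{2m}$ are the endpoints of its components, put
\[
\nu_E=\sum_{i=1}^{2m}(-1)^i\delta_{z_i},\qquad\text{so that}\qquad \int g\,d\nu_E=\int_E g'\quad\text{for Lipschitz } g .
\]
Thus $\int g\,d\nu_E$ is the total increment of $g$ over $E$. We write $|A|$ for Lebesgue measure.

\section{A sawtooth with two scales}\label{sec:saw}

Fix $\lambda\in(0,\frac12)$ and put $q=1-2\lambda$. The following example contains the mechanism of all our lower bounds.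

\begin{example}\label{ex:saw}
Divide $[0,1)$ into $N$ equal cells. Let $f(0)=0$, and let $f'=1$ on the left part of proportion $1-\lambda$ of each cell and $f'=-1$ on the rest. At small scales $f$ has slope $1$; at large scales it has slope $q$. Precisely, $f(x)-qx$ vanishes at the ends of the cells and has derivative at most $2$ in absolute value, so $|f(x)-qx|\le1/N$ and
\[
\omega(f;t)\le\min(t,\,qt+2/N)=\psi_1(t)+\psi_2(t),\qquad\psi_1(t)=\min((1-q)t,2/N),\quad\psi_2(t)=qt .
\]
Let $\gamma$ be admissible and take $\psi_n=0$ for $n\ge3$; absorbing constants, $f=f_1+f_2$ with $\omega(f_i;\cdot)\le\gamma\psi_i$. Test this identity on $E=\{f'>0\}$. We have $\int f\,d\nu_E=1-\lambda$ and $\int f_2\,d\nu_E\le\gamma q(1-\lambda)$. The function $f_1$ has tiny oscillation, so it can rise on $E$ only as much as it falls off $E$: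
\[
\int f_1\,d\nu_E=f_1(1)-f_1(0)-\int_{[0,1)\setminus E}f_1'\le\frac{2\gamma}N+\gamma(1-q)\lambda .
\]
Letting $N\to\infty$ gives $1-\lambda\le\gamma[q(1-\lambda)+(1-q)\lambda]$, that is,
\begin{equation}\label{eq:two}
\gamma\ge\frac{1+q}{1-q+2q^2}.
\end{equation}
For $q=\frac12$ this is $\frac32$, and for $q=\frac25$ it is $\frac{35}{23}$.
\end{example}

\begin{remark}
For pairs $\psi_1(t)=\min((1-q)t,\delta)$, $\psi_2(t)=qt$ the right side of \eqref{eq:two} always suffices, and it is less than $2$ because $4q^2-3q+1>0$. Indeed, let $\omega(f;t)\le\min(t,qt+\delta)$ and $g(x)=\min_y(f(y)+q|x-y|)$. Then $g$ is $q$-Lipschitz and $f-\delta\le g\le f$. With $\vartheta=(1-q)/(1-q+2q^2)<1$, the function $f_1=\vartheta(f-g)$ has Lipschitz constant $\vartheta(1+q)$ and oscillation at most $\vartheta\delta$, while $f_2=\vartheta g+(1-\vartheta)f$ has Lipschitz constant $1-\vartheta(1-q)=q(1+q)/(1-q+2q^2)$. To exceed $2$ we therefore use more scales.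
\end{remark}

\section{Test functions indexed by trees}\label{sec:trees}

We iterate Example~\ref{ex:saw}: each linear part of a sawtooth is either kept or replaced by a much finer sawtooth with the same net slope. The choices form a binary tree. A \emph{tree} is either the leaf $\bullet$ (depth $0$) or an ordered pair $(\tau,\tau')$ of trees (depth one more than the larger depth of $\tau,\tau'$). Put $w_j=q^j$; this is the net slope at level $j$, and level $0$ is the finest and steepest.

Fix $N$. For a tree $\sigma$, a level $j$ not smaller than its depth, a sign $\pm$ and an interval $Q=[\alpha,\beta)$, we define a slope function $f'$ on $Q$, the \emph{realization}, and call $Q$ a \emph{piece} of level $j$, tree $\sigma$ and the given sign.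
\begin{itemize}
\item If $\sigma=\bullet$, then $f'=\pm w_j$ on $Q$.
\item If $\sigma=(\tau,\tau')$, divide $Q$ into $N$ equal \emph{cells}. In each cell realize $\tau$ at level $j-1$ with sign $\pm$ on the left part of proportion $1-\lambda$, and $\tau'$ at level $j-1$ with sign $\mp$ on the right part of proportion $\lambda$.
\end{itemize}
Let $E=\{f'>0\}$. Changing the sign of $Q$ replaces $f'$ by $-f'$ and $E\cap Q$ by $Q\setminus E$. Three numbers record what the test of Example~\ref{ex:saw} sees: $x_\bullet=A_\bullet=1$, $D_\bullet=0$, and for $\sigma=(\tau,\tau')$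
\begin{equation}\label{eq:rec}
\begin{gathered}
x_\sigma=(1-\lambda)x_\tau-\lambda x_{\tau'},\qquad qA_\sigma=(1-\lambda)A_\tau+\lambda(A_{\tau'}-1),\\
qD_\sigma=(1-\lambda)D_\tau+\lambda D_{\tau'}+\lambda(1-x_\sigma).
\end{gathered}
\end{equation}
For a piece $Q$ of level $j$, tree $\sigma$ and sign $\pm$, induction on the depth gives:
\begin{itemize}
\item[(a)] $\int_Qf'=\pm w_j|Q|$, and likewise over each cell of $Q$, since $(1-\lambda)w_{j-1}-\lambda w_{j-1}=w_j$.
\item[(b)] $|E\cap Q|=\frac12(1\pm x_\sigma)|Q|$, since $(1-\lambda)\frac{1+x_\tau}2+\lambda\frac{1-x_{\tau'}}2=\frac{1+x_\sigma}2$.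
\item[(c)] $\int_{E\cap Q}f'$ equals $w_jA_\sigma|Q|$ for sign $+$ and $w_j(A_\sigma-1)|Q|$ for sign $-$. The second value follows from the first by (a) and the sign symmetry, and the first follows from both values one level below.
\end{itemize}
So $x_\sigma$ is the excess of $E$ over its complement and $A_\sigma$ is the total ascent. The number $D_\sigma$ measures how much $E$ differs from its coarse versions; see \eqref{eq:D}.

\begin{proposition}\label{prop:test}
If $\gamma$ is admissible, then $A_\tau\le\gamma\big[D_\tau+\frac12(1+x_\tau)\big]$ for every tree $\tau$.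
\end{proposition}

For $\tau=(\bullet,\bullet)$ we have $x_\tau=q$, $qA_\tau=1-\lambda$, $qD_\tau=\lambda(1-q)$, and the inequality is that of Example~\ref{ex:saw}.

\begin{proof}
Choose $K\ge1$ not smaller than the depth of $\tau$, realize $\tau$ at level $K$ with sign $+$ on $[0,1)$, and let $f(x)=\int_0^xf'$.

\emph{The modulus of $f$.} Since $|f'|\le1$, we have $\omega(f;t)\le t$. Let $1\le k\le K$ and $\delta_k=N^{-(K-k)-1}$. A piece of level $k$ has length at most $N^{-(K-k)}$, so its cells have length at most $\delta_k$. The leaf pieces of levels $\ge k$ and the cells of the non-leaf pieces of level $k$ partition $[0,1)$. Let $g$ interpolate $f$ linearly on the members of this partition. By (a), $|g'|\le w_k$. Moreover $g=f$ on the leaf pieces, and on a cell $f-g$ vanishes at both ends and $|f'-g'|\le2$, so $|f-g|\le\delta_k$. Hence $\omega(f;t)\le w_kt+2\delta_k$. To split this bound by scales, put $s_k=2\delta_k/(w_{k-1}-w_k)$ and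
\[
\psi_k(t)=(w_{k-1}-w_k)\min(t,s_k)\quad(1\le k\le K),\qquad\psi_{K+1}(t)=w_Kt,\qquad\psi_n=0\quad(n>K+1).
\]
Fix $t$. If $s_k>t$ for all $k$, the sum telescopes to $\sum\psi_n(t)=t$. Otherwise let $k$ be maximal with $s_k\le t$; then $\sum_{n>k}\psi_n(t)=w_kt$ and $\psi_k(t)=2\delta_k$. In both cases $\omega(f;t)\le\sum\psi_n(t)$.

\emph{Testing on $E$.} Let $f=\sum f_n$ with $\omega(f_n;\cdot)\le\gamma\psi_n$. Since $\nu_E$ has finite support and total mass $0$, and $f_n$ is constant for $n>K+1$, property (c) gives $w_KA_\tau=\sum_{n=1}^{K+1}\int f_n\,d\nu_E$. By (b), $\int f_{K+1}\,d\nu_E\le\gamma w_K|E|=\gamma w_K\frac12(1+x_\tau)$.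

For $1\le n\le K$ the function $f_n$ has oscillation at most $2\gamma\delta_n$, which is negligible on sets with few components, so we compare $E$ with such a set. Let $\mathcal Q_n$ be the partition of $[0,1)$ into the pieces of level $n$ and the leaf pieces of levels $>n$, and let $E_n$ be the union of its members with sign $+$. In passing from $\mathcal Q_{n+1}$ to $\mathcal Q_n$ each member is kept or split into $2N$ parts, so $\mathcal Q_n$ has at most $(2N)^{K-n}$ members. Since $|f_n'|\le\gamma(w_{n-1}-w_n)$ almost everywhere,
\[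
\int f_n\,d\nu_E=\int_{E_n}f_n'+\int(1_E-1_{E_n})f_n'\le\frac{2^{K-n+1}\gamma}{N}+\gamma(w_{n-1}-w_n)|E\triangle E_n|,
\]
where the first term is $(2N)^{K-n}\cdot2\gamma\delta_n$.

\emph{The discrepancy.} For every piece $Q$ of level $j$ and tree $\sigma$ we claim
\begin{equation}\label{eq:D}
\sum_{n=1}^{j}(w_{n-1}-w_n)\,|(E\triangle E_n)\cap Q|=w_jD_\sigma|Q| .
\end{equation}
If $\sigma=\bullet$, then $Q\in\mathcal Q_n$ for all $n\le j$, and $E_n\cap Q=E\cap Q$, so both sides vanish. If $\sigma=(\rho,\rho')$, then $E_j\cap Q$ is $Q$ or $\emptyset$ according to the sign, so by (b) the term $n=j$ is $2\lambda w_{j-1}\cdot\frac12(1-x_\sigma)|Q|$. The terms $n<j$ are additive over the pieces of level $j-1$ in $Q$ and sum to $w_{j-1}[(1-\lambda)D_\rho+\lambda D_{\rho'}]|Q|$ by induction. By \eqref{eq:rec} the total is $w_{j-1}qD_\sigma|Q|$.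

Apply \eqref{eq:D} to $Q=[0,1)$, add the estimates, let $N\to\infty$ and divide by $w_K$.
\end{proof}

For fixed $\gamma$ only the combination $A-\gamma D$ matters, and a shift removes the constant terms from its recursion. Put $u_\tau=A_\tau-\gamma D_\tau-\frac{1+\gamma}2$. By \eqref{eq:rec}, for $\sigma=(\tau,\tau')$,
\[
qu_\sigma=(1-\lambda)u_\tau+\lambda u_{\tau'}+(1-q)\tfrac{1+\gamma}2-\lambda-\gamma\lambda(1-x_\sigma),
\]
and $(1-q)\frac{1+\gamma}2=\lambda+\gamma\lambda$. Therefore
\begin{equation}\label{eq:u}
u_\bullet=\frac{1-\gamma}2,\qquad(1-2\lambda)\,u_{(\tau,\tau')}=(1-\lambda)u_\tau+\lambda u_{\tau'}+\gamma\lambda\,x_{(\tau,\tau')},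
\end{equation}
and Proposition~\ref{prop:test} reads
\begin{equation}\label{eq:half}
\gamma\text{ admissible}\ \Longrightarrow\ u_\tau\le\tfrac12(\gamma x_\tau-1)\quad\text{for all trees }\tau\text{ and all }\lambda .
\end{equation}
The lower bound is now a problem in the $(x,u)$-plane: starting from one point, how high can the recursion climb?

\section{Self-similar trees: the conjecture fails}\label{sec:self}

\begin{proposition}\label{prop:self}
If $\gamma$ is admissible, then $\gamma\ge\dfrac{2(1+x)}{1+3x^2}$ for $0<x<1$. In particular $\inf\gamma\ge\frac{28}{13}>2$, and indeed $\inf\gamma\ge1+\frac2{\sqrt3}=2.1547\ldots$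
\end{proposition}

\begin{proof}
Let $\tau_0=\bullet$ and $\tau_{j+1}=(\tau_j,\tau_j)$. Then $x_{\tau_j}=q^j$, and by \eqref{eq:u} the numbers $y_j=q^ju_{\tau_j}$ satisfy $y_{j+1}=y_j+\gamma\lambda q^{2j+1}$. Since $1-q^2=4\lambda(1-\lambda)$,
\[
y_K=\frac{1-\gamma}2+\gamma\,\frac{q(1-q^{2K})}{4(1-\lambda)} .
\]
Let $\lambda\to0$ with $K=\lfloor\log x/\log q\rfloor$, so that $q^K\to x$. Then $y_K\to\frac{1-\gamma}2+\frac{\gamma(1-x^2)}4$, that is,
\begin{equation}\label{eq:selfcurve}
(x_{\tau_K},u_{\tau_K})\to\Big(x,\ \frac{2-\gamma}{4x}-\frac{\gamma x}4\Big),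
\end{equation}
which also holds for $x=1$, $K=0$. By \eqref{eq:half}, $2-\gamma-\gamma x^2\le2\gamma x^2-2x$, which is the first assertion. Take $x=\frac16$ and $x=\frac2{\sqrt3}-1$; at the latter point $1+3x^2=6x(1+x)$, so the bound is $1/(3x)=1+2/\sqrt3$.
\end{proof}

As $x\to0$, that is, when the ratio between the coarsest and the finest slope degenerates, the bound tends to exactly $2$. So $2$ is the value one would guess by repeating the sawtooth on ever more scales. But the bound approaches $2$ from above, and stopping earlier is better. Better still is to let the descending parts carry a different tree from the ascending ones.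

\section{The sharp lower bound}\label{sec:lower}

Throughout this section $\gamma$ is admissible. Let $R_\lambda$ be the set of points $(x_\tau,u_\tau)$. It is closed under the operation $(x,u)\circ(b,v)=(x^+,u^+)$ given by \eqref{eq:rec} and \eqref{eq:u}:
\begin{equation}\label{eq:step}
x^+=x-\lambda(x+b),\qquad u^+=u+\frac{\lambda}{1-2\lambda}\big(u+v+\gamma x^+\big).
\end{equation}
For small $\lambda$ this is a step of Euler's method in which the \emph{partner} $(b,v)$ acts as a control. We pass to the limit set
\[
R=\{P\in\mathbf R^2:\ \operatorname{dist}(P,R_\lambda)\to0\text{ as }\lambda\to0\}.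
\]
It is closed, because $\operatorname{dist}(P,R_\lambda)\le|P-P'|+\operatorname{dist}(P',R_\lambda)$. It contains the leaf point $(1,\frac{1-\gamma}2)$ and, by \eqref{eq:selfcurve}, the curve $\big(x,\frac{2-\gamma}{4x}-\frac{\gamma x}4\big)$, $0<x\le1$. By \eqref{eq:half}, $u\le\frac12(\gamma x-1)$ on $R$.

\begin{lemma}\label{lem:ode}
Let $(b(t),v(t))$, $0\le t\le t_*$, be a continuous curve in $R$. Then the solution of
\[
\dot x=-(x+b),\qquad\dot u=u+v+\gamma x
\]
with initial point in $R$ stays in $R$ for $0\le t\le t_*$.
\end{lemma}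

\begin{proof}
Let first $(b,v)$ be constant. Choose $P_\lambda,P'_\lambda\in R_\lambda$ converging to the initial point and to $(b,v)$, and put $P^0=P_\lambda$, $P^{i+1}=P^i\circ P'_\lambda\in R_\lambda$. By \eqref{eq:step}, the vector $(x,u,1)$ is multiplied at each step by $I+\lambda B_\lambda$, where $B_\lambda$ converges to the $3\times3$ matrix $B$ of the differential equation. From $\|X^n-Y^n\|\le n\max(\|X\|,\|Y\|)^{n-1}\|X-Y\|$ with $X=I+\lambda B_\lambda$, $Y=e^{\lambda B}$, $\|X-Y\|=o(\lambda)$, we get $(I+\lambda B_\lambda)^{\lfloor t/\lambda\rfloor}\to e^{tB}$. Hence $P^{\lfloor t/\lambda\rfloor}\to(x(t),u(t))$, and this point is in $R$. For a piecewise constant partner, restart at each jump. A continuous curve is a uniform limit of step functions with values on the curve; by the variation of constants formula the solutions converge uniformly, and $R$ is closed.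
\end{proof}

\subsection*{Which partner to choose}
This paragraph is a guide and is not used in the proof. Suppose the upper boundary of $R$ is the graph of a smooth function $U$, traced by solutions whose partners lie on the same graph. The point over $x$ with partner over $b$ rises above the graph at the rate $U(x)+U(b)+\gamma x+U'(x)(x+b)$, and the maximum of this rate over $b$ should be $0$. At an interior maximum $U'(b)=-U'(x)$, a symmetric relation, so we expect $x$ to be the partner of $b$. Adding and subtracting the two equations ``rate $=0$'' gives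
\[
U(x)+U(b)=-\frac\gamma2(x+b),\qquad U'(x)=-\frac\gamma2\,\frac{x-b}{x+b}.
\]
Differentiating the first in $x$ and inserting the second gives $b+xb'=0$, so $xb=c^2$ is constant. With $\sin\theta=(x-b)/(x+b)$ this means $x=cT(\theta)$, $b=cT(-\theta)$, and integration yields $U=\frac\gamma2c\,(\theta-T(\theta))$. This curve passes through the leaf point only if $cT(\theta)=1$ and $\gamma c\theta=1$ for some $\theta$, that is, $\gamma=T(\theta)/\theta$. By \eqref{eq:min} this is impossible for $\gamma<\gamma^*$; we then expect $R$ to be unbounded above, against \eqref{eq:half}. The proof keeps the pairing $\theta\leftrightarrow-\theta$ and constructs the curve by iteration.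

\begin{proposition}\label{prop:lower}
Every admissible $\gamma$ satisfies $\gamma\ge\gamma^*$.
\end{proposition}

\begin{proof}
Fix $\theta_1\in(0,\theta_0)$, put $c_1=1/T(\theta_1)$ and $X(\theta)=c_1T(\theta)$ on $J=[-\theta_1,\theta_1]$. Then $0<X\le X(\theta_1)=1$.

\emph{An operator that preserves curves in $R$.} Let $\theta(t)$ solve $\dot\theta=-2/T(\theta)$, $\theta(0)=\theta_1$; it reaches $-\theta_1$ in finite time. By \eqref{eq:T}, $\frac d{dt}X(\theta)=-2c_1\sec\theta=-(X(\theta)+X(-\theta))$. So $x=X(\theta(t))$ is the first coordinate of the solution in Lemma~\ref{lem:ode} that starts at the leaf point and has partner $(X(-\theta),v(-\theta))$. Rewriting the second equation in the variable $\theta$, we obtain: if $v\in C(J)$ and $(X,v)$ lies in $R$, then so does $(X,\Phi v)$, where $y=\Phi v$ solves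
\begin{equation}\label{eq:Phi}
y'(\theta)=-\frac{T(\theta)}2\big(y(\theta)+v(-\theta)+\gamma X(\theta)\big),\qquad y(\theta_1)=\frac{1-\gamma}2 .
\end{equation}

\emph{The fixed point of $\Phi$.} Let $U(\theta)=\frac\gamma2c_1(\theta-T(\theta))$ and $\varphi(\theta)=\cos\theta-\theta$. By \eqref{eq:T}, $U(\theta)+U(-\theta)+\gamma X(\theta)=\gamma c_1(T-\sec\theta)=\gamma c_1\tan\theta$, and
\[
U'=-\frac{\gamma c_1}2\,\frac{1+\sin\theta-\cos^2\theta}{\cos^2\theta}=-\frac T2\,\gamma c_1\tan\theta ,\qquad
\varphi'=-(1+\sin\theta)=-\frac T2\big(\varphi(\theta)+\varphi(-\theta)\big).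
\]
Hence $u^*=U+a\varphi$ satisfies the differential equation in \eqref{eq:Phi} with $y=v=u^*$, for every $a$. Since $U(\theta_1)=\frac12(\gamma c_1\theta_1-\gamma)$, the initial condition holds for
\[
a=\frac{1-\gamma\theta_1/T(\theta_1)}{2\varphi(\theta_1)},
\]
and then $\Phi u^*=u^*$. Here $\varphi(\theta_1)>0$ because $\theta_1<\theta_0$.

\emph{Convergence.} We have $\Phi v-\Phi\tilde v=\mathcal P(v-\tilde v)$, where $y=\mathcal Pv$ solves $y'=-\frac T2(y+v(-\theta))$, $y(\theta_1)=0$, that is,
\[
(\mathcal Pv)(\theta)=\int_\theta^{\theta_1}\frac{T(r)}2\,e^{\int_\theta^rT/2}\,v(-r)\,dr .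
\]
The operator $\mathcal P$ is linear and positive, and $\varphi$ serves as a weight in which it contracts. Indeed, $\varphi$ is decreasing and positive on $J$, and $\zeta=\varphi-\mathcal P\varphi$ solves $\zeta'=-\frac T2\zeta$, $\zeta(\theta_1)=\varphi(\theta_1)$, so $\zeta\ge\varphi(\theta_1)$ on $J$. Thus $\mathcal P\varphi\le\rho\varphi$ with $\rho=1-\varphi(\theta_1)/\varphi(-\theta_1)<1$. Let $v_0=\frac{2-\gamma}{4X}-\frac{\gamma X}4$, so that $(X,v_0)$ lies in $R$, and $v_n=\Phi^nv_0$. If $|v_0-u^*|\le M\varphi$, then $|v_n-u^*|=|\mathcal P^n(v_0-u^*)|\le M\rho^n\varphi\to0$. As $R$ is closed, $(X,u^*)$ lies in $R$.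

\emph{Conclusion.} At $\theta=0$ we get $(c_1,a-\frac\gamma2c_1)\in R$, hence $a\le\gamma c_1-\frac12\le\gamma$, that is, $1-\gamma\theta_1/T(\theta_1)\le2\gamma\varphi(\theta_1)$. Let $\theta_1\uparrow\theta_0$. Then $\varphi(\theta_1)\to0$ and $\gamma\ge T(\theta_0)/\theta_0=\gamma^*$.
\end{proof}

\section{The dual problem: transport costs on the line}\label{sec:dual}

A splitting $f=\sum f_n$ with prescribed moduli is a statement about membership in a sum of convex sets, and such a statement is tested by linear functionals. Let $\nu=\nu_+-\nu_-$ be a finitely supported signed measure on $\mathbf R$ with $\nu(\mathbf R)=0$, and let $\psi:\mathbf R_+\to\mathbf R_+$ be concave with $\psi(0)=0$. A \emph{coupling} is a family $\pi(x,y)\ge0$, $x\in\operatorname{supp}\nu_+$, $y\in\operatorname{supp}\nu_-$, with marginals $\nu_+$ and $\nu_-$. Let $W_\psi(\nu)$ be the minimum of $\sum\pi(x,y)\psi(|x-y|)$ over couplings. Kantorovich--Rubinstein duality states that for every finite set $\mathcal F\supset\operatorname{supp}\nu$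
\begin{equation}\label{eq:KR}
W_\psi(\nu)=\max\Big\{\int g\,d\nu:\ g:\mathcal F\to\mathbf R,\ |g(x)-g(y)|\le\psi(|x-y|)\Big\}.
\end{equation}
Here it is finite linear programming duality. The dual program maximizes $\int g_+\,d\nu_+-\int g_-\,d\nu_-$ subject to $g_+(x)-g_-(y)\le\psi(|x-y|)$. Given a feasible pair, $g(z)=\min_y[g_-(y)+\psi(|z-y|)]$ satisfies the constraint in \eqref{eq:KR} by the triangle inequality for the pseudometric, and $g\ge g_+$ on $\operatorname{supp}\nu_+$, $g\le g_-$ on $\operatorname{supp}\nu_-$.

The maximum in \eqref{eq:KR} shows that $W_\psi$ is a seminorm in $\nu$. The minimum in the definition shows that it is superadditive in $\psi$: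
\begin{equation}\label{eq:super}
W_{\sum c_k\psi_k}(\nu)\ge\sum c_kW_{\psi_k}(\nu)\qquad(c_k\ge0).
\end{equation}
The upper bound in Theorem~\ref{thm:main} is the reverse inequality.

\begin{theorem}\label{thm:W}
Let $\psi_1,\dots,\psi_m:\mathbf R_+\to\mathbf R_+$ be concave with $\psi_i(0)=0$, and $\psi=\sum\psi_i$. Then $W_\psi(\nu)\le\gamma^*\sum_iW_{\psi_i}(\nu)$ for every finitely supported $\nu$ with $\nu(\mathbf R)=0$.
\end{theorem}

For $\nu=\delta_x-\delta_y$ there is one coupling and no loss. The loss comes from the freedom to use a different coupling for each $\psi_i$. We prove Theorem~\ref{thm:W} in Sections~\ref{sec:prune} and~\ref{sec:match}, and first show what it gives.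

\begin{proposition}\label{prop:upper}
Theorem~\ref{thm:W} implies that $\gamma^*$ is admissible.
\end{proposition}

\begin{proof}
Let $\psi_n$ and $f$ be as in Definition~\ref{def:adm}.

\emph{Removing jumps at $0$.} To obtain continuous $f_n$ we need $\psi_n(0)=\psi_n(0+)=0$. Let $j_n=\psi_n(0+)\ge\psi_n(0)$ and $J=\sum j_n\le\sum\psi_n(1)<\infty$. If $J=0$, there is nothing to do. Otherwise let $\psi_n^\circ=\psi_n-j_n$ on $(0,\infty)$, $\psi_n^\circ(0)=0$, and
\[
\chi(t)=\min\Big(J,\ \inf_{\delta>0}\big[\omega(f;\delta)+Jt/\delta\big]\Big).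
\]
As an infimum of nonnegative affine functions, $\chi$ is concave and nonnegative. Since $f$ is uniformly continuous, $\chi(0)=0$ and $\chi(t)\le\omega(f;\sqrt t)+J\sqrt t\to0$ as $t\to0$. The difference $\omega(f;t)-\sum\psi^\circ_n(t)$ is at most $J$ by hypothesis, hence at most $Jt/\delta$ if $\delta<t$, and it is at most $\omega(f;\delta)$ if $\delta\ge t$; so it is at most $\chi(t)$. The functions $\tilde\psi_n=\psi_n^\circ+(j_n/J)\chi$ are concave, vanish continuously at $0$, satisfy $\tilde\psi_n\le\psi_n$ on $(0,\infty)$, and $\omega(f;\cdot)\le\sum\tilde\psi_n$. We replace $\psi_n$ by $\tilde\psi_n$; each $\psi_n$ is now continuous on $\mathbf R_+$ with $\psi_n(0)=0$. Put $\psi=\sum\psi_n$.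

\emph{Finite sets.} Let $0\in\mathcal F\subset[0,1]$ be finite and $V=\{g:\mathcal F\to\mathbf R,\ g(0)=0\}$. The set $B_n=\{g\in V:|g(x)-g(y)|\le\psi_n(|x-y|)\}$ is compact and convex, and $|g|\le\psi_n(1)$ on it. Since $\sum\psi_n(1)<\infty$, summation maps the compact product $\prod B_n$ continuously onto $\sum B_n$, so $S=\gamma^*\sum B_n$ is compact and convex. Every linear functional on $V$ is $g\mapsto\int g\,d\nu$ with $\nu$ supported in $\mathcal F$ and $\nu(\mathcal F)=0$, because the mass at $0$ is free. By \eqref{eq:KR}, in which $g$ may be normalized by $g(0)=0$, its maximum on $S$ is $\gamma^*\sum_nW_{\psi_n}(\nu)$. On the other hand, by \eqref{eq:KR}, by using the optimal coupling for $\psi_1+\dots+\psi_m$, and by Theorem~\ref{thm:W},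
\[
\int(f-f(0))\,d\nu\le W_\psi(\nu)\le W_{\psi_1+\dots+\psi_m}(\nu)+\nu_+(\mathcal F)\sum_{n>m}\psi_n(1)\le\gamma^*\sum_nW_{\psi_n}(\nu)+\nu_+(\mathcal F)\sum_{n>m}\psi_n(1).
\]
Let $m\to\infty$. No functional separates $(f-f(0))|_{\mathcal F}$ from $S$, so it belongs to $S$.

\emph{The limit.} For $\mathcal F_r=\{i2^{-r}:0\le i\le2^r\}$ write $f-f(0)=\sum_nf_n^{(r)}$ on $\mathcal F_r$ with $f_n^{(r)}\in\gamma^*B_n$. As $|f_n^{(r)}|\le\gamma^*\psi_n(1)$, a diagonal argument gives a subsequence along which $f_n^{(r)}(x)\to f_n(x)$ for all $n$ and all dyadic $x$. Then $|f_n(x)-f_n(y)|\le\gamma^*\psi_n(|x-y|)$ for dyadic $x,y$. Since $\psi_n$ is continuous and $\psi_n(0)=0$, the function $f_n$ extends continuously to $[0,1]$ with the same inequality, and $\omega(f_n;\cdot)\le\gamma^*\psi_n$ by monotonicity. By dominated convergence for series, $f-f(0)=\sum f_n$ at dyadic points. The series converges uniformly by the Weierstrass $M$-test, so the identity holds on $[0,1]$. Add the constant $f(0)$ to $f_1$.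
\end{proof}

\section{Layers and pruning}\label{sec:prune}

The plan for Theorem~\ref{thm:W} is to trap $W_\psi(\nu)$, up to the factor $\gamma^*$, between multiples of a quantity that is \emph{linear} in $\psi$, of the form $\sum r\,\psi(p)$ with weights $r$ and lengths $p$ depending on $\nu$ alone. The first nontrivial case shows which lengths to take.

\begin{example}\label{ex:four}
Let $E=[z_1,z_2)\cup[z_3,z_4)$ with consecutive gaps $h_1,h_2,h_3$, where $h_2$ is the smallest (Figure~\ref{fig:merge}). Every coupling is a convex combination of two matchings, so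
\[
W_\psi(\nu_E)=\min\big(\psi(h_1)+\psi(h_3),\ \psi(h_2)+\psi(h_1+h_2+h_3)\big).
\]
Put $p_1=h_2$ and $p_2=h_1-h_2+h_3$. Then $h_1,h_3\in[p_1,p_2]$ and $h_1+h_3=p_1+p_2$, so the first cost is at least $\psi(p_1)+\psi(p_2)$ by concavity; so is the second, by monotonicity. From above, the first cost is at most $2\psi(p_2)$, and the second is $\psi(p_1)+\psi(p_2+2p_1)\le3\psi(p_1)+\psi(p_2)$. Their average gives
\[
\psi(p_1)+\psi(p_2)\le W_\psi(\nu_E)\le\tfrac32\big(\psi(p_1)+\psi(p_2)\big).
\]
Each matching alone can lose a factor $2$: the first for $\psi=\min(\cdot,s)$, $h_1=h_3=s$, $h_2\to0$; the second for $\psi(t)=t$ and equal gaps.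
\end{example}

\begin{figure}[h]
\centering
\begin{tikzpicture}[xscale=0.9,yscale=0.55]
\draw (-0.5,0)--(7,0);
\draw[line width=2pt] (0,0)--(3,0);
\draw[line width=2pt] (4,0)--(6,0);
\foreach \x/\i in {0/1,3/2,4/3,6/4} {\draw[dotted] (\x,0)--(\x,5); \node[below] at (\x,0) {$z_{\i}$};}
\draw[thick] (0,1)--(3,4)--(4,3)--(6,5);
\draw[dashed] (0,1)--(6.5,1);
\draw[<->] (6.5,1)--(6.5,5) node[midway,right] {$4$};
\end{tikzpicture}
\caption{The set $E=[z_1,z_2)\cup[z_3,z_4)$ (thick) with gaps $3,1,2$, and the graph of a function with slope $+1$ on $E$ and $-1$ on the gap between its components. Merging the three pieces records the length $1$ and leaves one piece of length $6$ and height $3-1+2=4$, the net rise of the graph.}\label{fig:merge}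
\end{figure}

\subsection*{Pruning}
Let $E$ be a nonempty simple set with endpoints (\emph{nodes}) $z_1<\dots<z_{2m}$. Start with the $2m-1$ \emph{pieces} $[z_i,z_{i+1}]$, each with \emph{height} $h_i=z_{i+1}-z_i$. At each step select a piece of smallest height (with ties broken by a fixed rule) and record its height.
\begin{itemize}
\item If it has two neighbors, \emph{merge} the three pieces $Y_1,Y_d,Y_2$ into their union, with height $h(Y_1)-h(Y_d)+h(Y_2)$.
\item If it is an end piece and there are at least three pieces, \emph{remove} it and its neighbor.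
\item If it is the only piece, stop.
\end{itemize}
The recorded heights $p_1(E),\dots,p_m(E)$ depend on $E$ only. A merged height is at least $\max(h(Y_1),h(Y_2))$, so $p_1\le\dots\le p_m$. By induction each piece has $0<h\le L$, where $L$ is its length.

\subsection*{The lower bound for truncated distances}
Concave functions are superpositions of the truncations $\min(\cdot,s)$, so by \eqref{eq:super} the lower bound is needed only for these. For positive $h=(h_1,\dots,h_{2m-1})$ define
\[
\mu_s(h)=\min_a\Big[\sum_{i=1}^{2m-1}h_i|a_i-\varepsilon_i|+\frac s2\sum_{i=0}^{2m-1}|a_i-a_{i+1}|\Big],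
\]
where $a_i\in\{0,1\}$, $a_0=a_{2m}=0$, and $\varepsilon_i=1$ for odd $i$, $\varepsilon_i=0$ for even $i$. We call the two terms the \emph{mismatch} and the \emph{boundary term}. They are $|E\triangle G|$ and $\frac s2\#\partial G$ for the union $G$ of the pieces labeled $1$. For a simple set $E$ with gaps $h$ we write $\mu_s(E)=\mu_s(h)$.

\begin{lemma}\label{lem:layers}
For every finitely supported $\nu$ with $\nu(\mathbf R)=0$ there are finitely many nonempty simple sets $E^l$, numbers $r_l>0$ and signs $\epsilon_l$ such that $\nu=\sum_lr_l\epsilon_l\nu_{E^l}$ and $W_{\min(\cdot,s)}(\nu)\ge\sum_lr_l\,\mu_s(E^l)$ for all $s>0$.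
\end{lemma}

\begin{proof}
First, for simple sets $E\neq\emptyset$ and $G$,
\begin{equation}\label{eq:avg}
|E\triangle G|+\tfrac s2\#\partial G\ge\mu_s(E).
\end{equation}
For $\vartheta\in[0,1)$ let $a_i(\vartheta)=1_G(z_i+\vartheta h_i)$. The sum $\sum|a_i-a_{i+1}|$ is at most the variation $\#\partial G$ of $1_G$, and the average over $\vartheta$ of the mismatch is $|(E\triangle G)\cap[z_1,z_{2m})|$. Some $\vartheta$ is no worse than the average.

To $\nu$ associate $F(t)=-\nu((-\infty,t])$, a right-continuous step function with compact support. This map is linear and injective, and it sends $\nu_E$ to $1_E$. For $y\ge0$ let $E_y=\{F>y\}$, and for $y<0$ let $E_y=\{F\le y\}$. These sets are simple, and $F=\int_0^\infty1_{E_y}dy-\int_{-\infty}^01_{E_y}dy$. Since $F$ takes finitely many values, $E_y$ is piecewise constant in $y$ and nonempty only for bounded $y$; this gives the $E^l,r_l,\epsilon_l$ and the formula for $\nu$.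

Let $\pi$ be a coupling, so $\nu=\sum\pi(x,x')(\delta_x-\delta_{x'})$. The pair $(x,x')$ contributes to $F$ the function $\pm\pi(x,x')$ times the indicator of the half-open interval between $x$ and $x'$. Let $F_s$ be the contribution of the pairs with $|x-x'|\ge s$. The short pairs cost $\sum\pi|x-x'|\ge\int|F-F_s|$, and the long pairs cost $s\sum\pi\ge\frac s2\operatorname{Var}F_s$. Define $G_y$ from $F_s$ as $E_y$ from $F$. For real $\alpha,\beta$ we have $|\alpha-\beta|=\int|1_{\alpha>y}-1_{\beta>y}|\,dy$; applying this pointwise to $F,F_s$ and to each jump of $F_s$, and noting that complements change neither a symmetric difference nor a boundary, we get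
\[
\int|F-F_s|+\frac s2\operatorname{Var}F_s=\int_{\mathbf R}\Big(|E_y\triangle G_y|+\frac s2\#\partial G_y\Big)dy\ge\sum_lr_l\,\mu_s(E^l)
\]
by \eqref{eq:avg}.
\end{proof}

\begin{lemma}\label{lem:prune}
Let $h=(h_1,\dots,h_{2m-1})$ be positive and $s>0$.
\begin{itemize}
\item[(i)] If $2\le i\le2m-2$ and $h_i\le\min(h_{i-1},h_{i+1})$, then $\mu_s(h)\ge\min(h_i,s)+\mu_s(h')$, where $h'$ arises by replacing $h_{i-1},h_i,h_{i+1}$ by the single entry $h_{i-1}-h_i+h_{i+1}$.
\item[(ii)] If $m\ge2$ and $h_1\le h_2$, then $\mu_s(h)\ge\min(h_1,s)+\mu_s(h_3,\dots,h_{2m-1})$; by reflection the same holds at the right end.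
\item[(iii)] $\mu_s(h_1)=\min(h_1,s)$.
\end{itemize}
Consequently $\mu_s(E)\ge\sum_j\min(p_j(E),s)$.
\end{lemma}

\begin{proof}
In (i) and (ii) we take optimal labels $a$ for $h$ and produce labels for the shorter sequence whose cost is smaller by at least $\min(h_i,s)$, resp.\ $\min(h_1,s)$. Indices shift by $0$ or $2$, so the surviving entries keep their $\varepsilon$.

(i) Let $\varepsilon=\varepsilon_{i\pm1}$; this is also the value for the merged entry, and $\varepsilon_i=1-\varepsilon$. If $a_{i-1}=a_{i+1}=\varepsilon$, label the merged entry $\varepsilon$; the mismatch drops by $h_i$ if $a_i=\varepsilon$, and the boundary term drops by $s$ if $a_i=1-\varepsilon$. If $a_{i-1}=a_{i+1}=1-\varepsilon$, label it $1-\varepsilon$; a mismatch of at least $h_{i-1}+h_{i+1}$ is replaced by $h_{i-1}-h_i+h_{i+1}$. If exactly one of $a_{i\pm1}$ equals $\varepsilon$, label it $\varepsilon$; a mismatch of at least $\min(h_{i-1},h_{i+1})\ge h_i$ disappears. In the last two cases the new labels are a subsequence of the old ones with the same ends, so the boundary term does not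 increase, by the triangle inequality.

(ii) Delete $a_1,a_2$. If $a_2=0$, the mismatch drops by $h_1$ when $a_1=0$, and the boundary term drops by $s$ when $a_1=1$. If $a_2=1$, the mismatch drops by at least $h_2\ge h_1$, and the boundary term does not increase, as before.

(iii) The labels $a_1=0$ and $a_1=1$ cost $h_1$ and $s$. The last assertion follows by applying (i)--(iii) along the pruning.
\end{proof}

The matching upper bound is the heart of the matter and occupies the next section.

\begin{proposition}\label{prop:match}
Let $\psi:\mathbf R_+\to\mathbf R_+$ be concave and piecewise linear with finitely many kinks, $\psi(0)=\psi(0+)=0$. Then $W_\psi(\nu_E)\le\gamma^*\sum_j\psi(p_j(E))$ for every nonempty simple set $E$.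
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:W} from Proposition~\ref{prop:match}]
Both sides depend only on the values of the $\psi_i$ at the distances $s_1<\dots<s_r$ between points of $\operatorname{supp}\nu$. Replace $\psi_i$ by its piecewise linear interpolant at $0,s_1,\dots,s_r$, constant beyond $s_r$. Its slopes are nonincreasing and nonnegative, so $\psi_i=\sum_kc_{ik}\min(\cdot,s_k)$, where $c_{ik}\ge0$ is the drop of the slope at $s_k$. By \eqref{eq:super} and Lemmas~\ref{lem:layers} and~\ref{lem:prune},
\[
\sum_iW_{\psi_i}(\nu)\ge\sum_{i,k}c_{ik}\sum_lr_l\sum_j\min(p_j(E^l),s_k)=\sum_lr_l\sum_j\psi(p_j(E^l)).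
\]
The interchange of sums is possible because neither $E^l$ nor $p_j$ depends on $s_k$. By the seminorm property and Proposition~\ref{prop:match}, $W_\psi(\nu)\le\sum_lr_lW_\psi(\nu_{E^l})\le\gamma^*\sum_lr_l\sum_j\psi(p_j(E^l))$.
\end{proof}

\section{Matchings and a family of linear invariants}\label{sec:match}

We prove Proposition~\ref{prop:match}. The nodes carry alternating signs in $\nu_E$, and $W_\psi(\nu_E)$ is at most the cost $\sum\psi(\text{distance})$ of any perfect matching between nodes of opposite sign.

\subsection*{Bookkeeping}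
A piece has the form $Y=[z_i,z_{i'}]$ with $i'-i$ odd, since a sum of three odd numbers is odd. Its endpoints therefore have opposite signs. When pieces are joined, a common endpoint must be matched inside exactly one of them, so we follow two costs: $O(Y)$ is the minimal cost of a matching of the nodes in the open interval, and $C(Y)$ the same for the closed interval. Let $I(Y)$ be the sum of $\psi(h(Y_d))$ over the merges performed inside $Y$; this is the part of $\sum\psi(p_j)$ already recorded there. Matching the two endpoints with each other gives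
\begin{equation}\label{eq:close}
C(Y)\le O(Y)+\psi(L).
\end{equation}
If $U=Y_1\cup Y_d\cup Y_2$ is merged, the nodes of the open $U$ are those of the open $Y_1$, the closed $Y_d$ and the open $Y_2$, and for the closed $U$ the roles are reversed. With subscripts indicating the piece,
\begin{equation}\label{eq:merge}
O_U\le O_1+C_d+O_2,\qquad C_U\le C_1+O_d+C_2,\qquad I_U=I_1+I_2+I_d+\psi(h_d).
\end{equation}

\subsection*{Design of the invariant}
At the end we need $O\le\gamma I$ and $C\le\gamma(I+\psi(h))$. These two inequalities do not survive merging, because $\psi(h_1)+\psi(h_2)$ may exceed $\psi(h_U)+\psi(h_d)$. Two devices repair this. First, we replace $\psi$ by an affine majorant $\ell$, the extension of one linear segment of $\psi$, chosen so that $\ell=\psi$ at the current smallest height; then $H=\ell(h)$ and $\Lambda=\ell(L)$ behave additively under merging. The price is that $\ell$ must be changed as the smallest height grows. Second, as in Example~\ref{ex:four}, we bound weighted averages of the costs and keep a reserve: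
\[
(1+\kappa)O+(1-\kappa)C\le\gamma\,[\,2I+H-\alpha(\kappa)H-\beta(\kappa)\Lambda\,],\qquad-1\le\kappa\le1 .
\]
By \eqref{eq:merge} the middle piece enters with $-\kappa$. It enters $H_U$ with a minus sign and $\Lambda_U$ with a plus sign, so $\alpha$ should be odd and $\beta\ge0$ even. The change of $\ell$, as Step~2 below shows, requires $\alpha'\beta/(1-\alpha)+\beta'\ge1/\gamma$. Imposing equality at $\kappa$ and at $-\kappa$, and subtracting and adding the two equations, gives $\beta'/\beta=-\alpha\alpha'/(1-\alpha^2)$ and $\alpha'\beta/(1-\alpha^2)=1/\gamma$. Hence $\alpha=\sin\theta$, $\beta=c\cos\theta$, $\theta=\kappa/(\gamma c)$. At $\kappa=1$, an original piece ($O=I=0$, $H=\Lambda$) requires $1-\alpha-\beta\ge0$, and the conclusion $O\le\gamma I$ requires $1-\alpha-\beta\le0$. So $cT(\theta)=1$ and $\gamma c\theta=1$ at $\kappa=1$, the two equations met in Section~\ref{sec:lower}, and by \eqref{eq:min} the best choice is $\theta=\theta_0$.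

From now on $\gamma=\gamma^*$ and $c=1/T(\theta_0)$. By \eqref{eq:T} and \eqref{eq:min},
\begin{equation}\label{eq:const}
\gamma c\,\theta_0=1,\qquad c\cos\theta_0=1-\sin\theta_0,\qquad cT(\theta)\le1\quad(|\theta|\le\theta_0).
\end{equation}
For an affine extension $\ell$ of a linear segment of $\psi$ we have $\ell\ge\psi$ on $\mathbf R_+$ by concavity, so $\ell(0)\ge0$, and $\ell$ is nondecreasing. We say that a piece satisfies $\mathrm{Inv}(\ell)$ if, with $H=\ell(h)$, $\Lambda=\ell(L)$,
\begin{equation}\label{eq:inv}
(1+\kappa)O+(1-\kappa)C\le\gamma\,[\,2I+H-H\sin\theta-c\Lambda\cos\theta\,]\quad\text{for all }|\theta|\le\theta_0,\ \kappa=\gamma c\,\theta .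
\end{equation}
As $\theta$ runs through $[-\theta_0,\theta_0]$, $\kappa$ runs through $[-1,1]$. Initially $\ell(t)=\psi'(0+)t$. Before each selection, with $p$ the current smallest height, we move $\ell$ segment by segment across all kinks $k<p$ not yet passed. Since the smallest height never decreases, no kink $\ge p$ has been passed earlier, so $p$ lies in the current segment and $\ell(p)=\psi(p)$ at the selection.

\begin{lemma}\label{lem:inv}
Throughout the pruning all current pieces satisfy $\mathrm{Inv}(\ell)$ for the current $\ell$.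
\end{lemma}

\begin{proof}
\emph{Step 1: the start.} Here $O=I=0$, $h=L$, and $C=\psi(L)\le\ell(L)=H=\Lambda$. It suffices to show $Z(\theta):=\gamma(1-\sin\theta-c\cos\theta)-1+\gamma c\theta\ge0$ on $[-\theta_0,\theta_0]$. By \eqref{eq:const}, $Z'(\theta)=\gamma\cos\theta\,(cT(\theta)-1)\le0$ and $Z(\theta_0)=0$.

\emph{Step 2: passing a kink $k$.} Let $\ell(t)=\psi(k)+w(t-k)$ be replaced by $\ell^+(t)=\psi(k)+w^+(t-k)$ with $0\le w^+<w$. Every current piece has $h\ge p>k$. Put $\eta=h-k$ and $\xi=L-k$, so $0<\eta\le\xi$, and $H^+=\psi(k)+w^+\eta$, $\Lambda^+=\psi(k)+w^+\xi$. The right side of \eqref{eq:inv} changes by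
\[
\gamma(w-w^+)\big[c\,\xi\cos\theta-\eta(1-\sin\theta)\big]=\gamma(w-w^+)\cos\theta\,\big[c\,\xi-\eta/T(\theta)\big].
\]
So the new inequality follows from the old one whenever $cT(\theta)\ge\eta/\xi$. For the remaining $\theta$ the right side decreases, and we must use the one other fact available, \eqref{eq:close}. With $\Delta=C-O$ the left side of \eqref{eq:inv} is $O+C-\gamma c\theta\Delta$, so $\mathrm{Inv}(\ell^+)$ at $\theta$ reads
\[
O+C\le\gamma\big(2I+H^+-n(\theta)\big),\qquad n(\theta)=H^+\sin\theta+c\Lambda^+\cos\theta-c\theta\Delta .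
\]
By \eqref{eq:close}, $\Delta\le\psi(L)\le\Lambda^+$. Also $\xi H^+-\eta\Lambda^+=\psi(k)(\xi-\eta)\ge0$. Hence, where $cT(\theta)\le\eta/\xi$,
\[
n'(\theta)=H^+\cos\theta-c\Lambda^+\sin\theta-c\Delta\ge\cos\theta\,\big(H^+-cT(\theta)\Lambda^+\big)\ge\cos\theta\,\big(H^+-\tfrac\eta\xi\Lambda^+\big)\ge0 .
\]
Suppose $cT(\theta)<\eta/\xi$ for some $\theta\in[-\theta_0,\theta_0]$. Since $T$ increases and $cT(\theta_0)=1\ge\eta/\xi$, there is $\theta'\in(\theta,\theta_0]$ with $cT(\theta')=\eta/\xi$. The new inequality holds at $\theta'$, and $n(\theta)\le n(\theta')$, so it holds at $\theta$.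

\emph{Step 3: merging.} Add \eqref{eq:inv} for $Y_1$ and $Y_2$ at $\theta$ and for $Y_d$ at $-\theta$. Since $1\pm\kappa\ge0$, \eqref{eq:merge} gives
\begin{multline*}
(1+\kappa)O_U+(1-\kappa)C_U\\
\le\gamma\big[2(I_1+I_2+I_d)+H_1+H_2+H_d-(H_1+H_2-H_d)\sin\theta-c(\Lambda_1+\Lambda_2+\Lambda_d)\cos\theta\big].
\end{multline*}
As $\ell$ is affine, $H_U=H_1+H_2-H_d$. As $Y_d$ is the selected piece, $H_d=\psi(h_d)$, so $2I_U+H_U=2(I_1+I_2+I_d)+H_1+H_2+H_d$. Finally $\Lambda_U=\Lambda_1+\Lambda_2+\Lambda_d-2\ell(0)\le\Lambda_1+\Lambda_2+\Lambda_d$ and $\cos\theta>0$. Thus $U$ satisfies $\mathrm{Inv}(\ell)$. A removal does not change the remaining pieces.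
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:match}]
For every current piece $0\le H\le\Lambda$. By \eqref{eq:const}, \eqref{eq:inv} at $\theta=\theta_0$ gives $2O\le\gamma[2I+(1-\sin\theta_0)(H-\Lambda)]$, hence $O\le\gamma I$. At $\theta=-\theta_0$ it gives
\[
2C\le\gamma\,[\,2I+(1+\sin\theta_0)H-(1-\sin\theta_0)\Lambda\,]\le\gamma\,[\,2I+2H\sin\theta_0\,],
\]
hence $C\le\gamma(I+\psi(h))$ for the selected piece, where $H=\psi(h)$. When a selected end piece $Y$ and its neighbor $Y'$ are removed, match the nodes of the closed $Y$ at cost $C(Y)\le\gamma(I(Y)+\psi(h(Y)))$ and the nodes of the open $Y'$ at cost $O(Y')\le\gamma I(Y')$; the far endpoint of $Y'$ stays as an endpoint of the next piece. Match the nodes of the last piece at cost $C$. Every node is matched exactly once. Every recorded height belongs either to a merge, which lies inside exactly one removed or last piece and is counted in its $I$, or to a selected end piece, or to the last piece. So the total cost is at most $\gamma\sum_j\psi(p_j)$.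
\end{proof}

Proposition~\ref{prop:match} yields Theorem~\ref{thm:W}, so $\gamma^*$ is admissible by Proposition~\ref{prop:upper}; by Proposition~\ref{prop:lower} no smaller number is. This proves Theorem~\ref{thm:main}.

\begin{remark}
The two halves of the proof mirror each other. The ratio $h/L$ of an original or merged piece is the excess of one of the sets $E$, $\mathbf R\setminus E$ over the other within the piece, the quantity called $x_\tau$ in Section~\ref{sec:trees}. If \eqref{eq:close} is used at full strength, $C-O=\Lambda$, then the function $n(\theta)$ of Step~2 has derivative $\cos\theta\,(H-cT(\theta)\Lambda)$, so the binding parameter satisfies $H/\Lambda=cT(\theta)$, the parametrization $x=X(\theta)$ of Section~\ref{sec:lower}. The sign change $\theta\mapsto-\theta$ for the middle piece corresponds to the choice of the partner. The equation $\cos\theta_0=\theta_0$ enters differently: in the lower bound it marks where the weight $\cos\theta-\theta$ ceases to be positive, while this section uses only \eqref{eq:const}, which holds with any $\theta\in(0,\pi/2)$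 in place of $\theta_0$ if $c=1/T(\theta)$ and $\gamma=T(\theta)/\theta$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{IOAF}
\emph{Interpolation of operators and approximation of functions},
\texttt{http://www.math.bas.bg/mathmod/Proceedings\_CTF/CTF-1981/files\_CTF-1981/CTF-1981-248-253.pdf}
\end{thebibliography}
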